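\title{Congruence $n$-permutability is not prime for $n\ge 3$}

\begin{abstract}
A Maltsev condition is prime if, whenever the join of two varieties in the lattice of interpretability types satisfies it, one of the two varieties does. We show that for every $n\ge 3$ congruence $n$-permutability is not prime. For $n,k\ge 3$ we construct a finitely presented variety $\mathcal V_{n,k}$ that is not $n$-permutable, but whose join with any variety having a $k$-ary near-unanimity term is $n$-permutable. Together with Tschantz's theorem for $n=2$, this shows that congruence $n$-permutability is prime if and only if $n=2$.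
\end{abstract}

\section{Introduction}

For binary relations $\alpha,\beta$ on a set, let $\alpha\circ^n\beta$ denote the alternating relational product $\alpha\circ\beta\circ\alpha\circ\cdots$ with $n$ factors. For $n\ge2$, a variety $\mathcal V$ is \emph{congruence $n$-permutable}, or briefly \emph{$n$-permutable}, if $\alpha\circ^n\beta=\beta\circ^n\alpha$ for all congruences $\alpha,\beta$ of every algebra in $\mathcal V$. The number $n$ bounds the length of the alternating chains needed to form a join of congruences: the equation gives $\alpha\circ^{n+1}\beta=\alpha\circ(\beta\circ^n\alpha)=\alpha\circ(\alpha\circ^n\beta)=\alpha\circ^n\beta$, and symmetrically for $\beta\circ^{n+1}\alpha$, so the products stop growing and $\alpha\vee\beta=\alpha\circ^n\beta$. By the classical characterizations of E.~T.~Schmidt and of Hagemann and Mitschke, for each fixed $n$ this property is expressed by the existence of terms satisfying a fixed finite set of identities (Theorem~\ref{thm:HM} below).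

Conditions of this kind are compared in the lattice of interpretability types of varieties, in the sense of Garcia and Taylor. A variety $\mathcal V$ is \emph{interpretable} in $\mathcal W$ if every operation symbol of $\mathcal V$ can be assigned a term of $\mathcal W$ so that the identities of $\mathcal V$ become identities of $\mathcal W$. Mutually interpretable varieties have the same \emph{type}, and types are ordered by interpretability. The join of the types of $\mathcal V$ and $\mathcal W$ is the type of the variety $\mathcal V\vee\mathcal W$ whose signature is the disjoint union of the two signatures and whose identities are axiomatized by the union of the two equational theories. An algebra in $\mathcal V\vee\mathcal W$ is thus a set carrying a $\mathcal V$-structure and a $\mathcal W$-structure with no relation imposed between them; but its terms may nest operations of both kinds. Maltsev conditions correspond to certain filters of this lattice. A \emph{strong} Maltsev condition corresponds to the principal filter generated by the type of a \emph{finitely presented} variety, one with finitely many operation symbols and finitely many defining identities,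 and a variety satisfies the condition exactly when its type lies in that filter.

A Maltsev condition $\mathsf M$ is \emph{prime with respect to a class $\mathcal K$} of varieties if for all $\mathcal V,\mathcal W\in\mathcal K$, whenever $\mathcal V\vee\mathcal W$ satisfies $\mathsf M$, one of $\mathcal V$, $\mathcal W$ satisfies $\mathsf M$. It is \emph{prime} if it is prime with respect to the class of all varieties. A prime condition cannot be assembled from two unrelated structures neither of which satisfies it alone. A conjunction of two independent conditions fails to be prime for an obvious reason. For example, ``$2$-permutable and having a majority term'' holds in the join of groups and lattices, but lattices are not $2$-permutable (Theorem~\ref{thm:main}(3)), and groups have no majority term: on $\mathbb Z_2$ a ternary term is a sum $ax+by+cz$, and the majority identities force $a=b=c=0$ and $a+b+c=1$. Congruence $n$-permutability is not visibly a conjunction, and the following results all point toward primeness.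
\begin{itemize}
\item Tschantz (unpublished) proved that $2$-permutability is prime.
\item Sequeira proved that $2$-permutability and $3$-permutability are prime with respect to the varieties axiomatized by equations involving terms of depth at most $2$.
\item Opr\v{s}al proved that, for each fixed $n\ge2$, $n$-permutability is prime with respect to the varieties axiomatized by linear equations.
\item Valeriote and Willard showed that ``$n$-permutable for some $n\ge2$'' is prime with respect to the idempotent varieties.
\end{itemize}
The question whether $n$-permutability is prime for fixed $n$ is recorded as an open problem in \cite{pmc}. With $n=2$ settled by Tschantz, it asks: \emph{for which $n\ge3$ is it true that, for all varieties $\mathcal V$ and $\mathcal W$, if $\mathcal V\vee\mathcal W$ is $n$-permutable then $\mathcal V$ or $\mathcal W$ is $n$-permutable?} We show that the answer is: for none.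

For $k\ge3$, a \emph{$k$-ary near-unanimity term} (NU term) of a variety is a $k$-ary term $f$ satisfying $f(x,\dots,x,y,x,\dots,x)\approx x$ for every position of $y$; for $k=3$ this is a \emph{majority term}. Taking $y=x$ shows that $f$ is idempotent: $f(x,\dots,x)\approx x$. Let $\mathcal N_k$ be the finitely presented variety with one $k$-ary operation and the NU identities.

\begin{theorem}\label{thm:main}
Let $n,k\ge3$, and let $\mathcal V_{n,k}$ be the finitely presented variety of Definition~\ref{def:V}.
\begin{enumerate}
\item[(1)] If $\mathcal W$ is any variety with a $k$-ary NU term, then $\mathcal V_{n,k}\vee\mathcal W$ is congruence $n$-permutable.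
\item[(2)] $\mathcal V_{n,k}$ is not congruence $n$-permutable.
\item[(3)] The variety $\mathcal N_k$, the variety of lattices and the variety of distributive lattices have a $k$-ary NU term and are not congruence $m$-permutable for any $m\ge2$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
For every $n\ge3$, congruence $n$-permutability is not prime. This fails already for the finitely presented varieties $\mathcal V_{n,3}$ and $\mathcal N_3$: their join is $n$-permutable and neither of them is. More strongly, $\mathcal V_{n,k}$ together with any variety that has a $k$-ary NU term and is not $n$-permutable forms a counterexample. Together with Tschantz's theorem: congruence $n$-permutability is prime if and only if $n=2$.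
\end{corollary}

The corollary is read off from the three parts of the theorem. Section~\ref{sec:walks} restates $n$-permutability as the existence of a short walk in a directed graph and proves (3). Section~\ref{sec:V} designs $\mathcal V_{n,k}$ and proves (1). The main work is (2): Section~\ref{sec:F} builds an algebra $F\in\mathcal V_{n,k}$ out of formal expressions, Section~\ref{sec:edges} classifies the edges of a directed graph on $F$, and Section~\ref{sec:shadow} shows that this graph has no short walk between the two generators. Section~\ref{sec:known} compares the result with the theorems listed above.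

\section{Permutability as a short walk}\label{sec:walks}

We use the following characterization.

\begin{theorem}[Hagemann--Mitschke]\label{thm:HM}
A variety is $n$-permutable if and only if it has ternary terms $p_1,\dots,p_{n-1}$ satisfying
\[
p_1(x,y,y)\approx x,\qquad p_i(x,x,y)\approx p_{i+1}(x,y,y)\ \ (1\le i\le n-2),\qquad p_{n-1}(x,x,y)\approx y .
\]
\end{theorem}

For $n=2$ this is a single term with $p(x,y,y)\approx x$ and $p(x,x,y)\approx y$, such as $xy^{-1}z$ in groups. It is convenient to view the terms $p_i$ as edges. Fix a variety. For binary terms $t(x,y)$ and $t'(x,y)$, considered up to the identities of the variety, write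
\[
t\Rightarrow t'\quad\text{if some ternary term $p$ satisfies $p(x,y,y)\approx t$ and $p(x,x,y)\approx t'$.}
\]
Theorem~\ref{thm:HM} says that the variety is $n$-permutable if and only if there is a $\Rightarrow$-walk from $x$ to $y$ with $n-1$ edges. Three rules produce edges.
\begin{enumerate}
\item[(R1)] $t\Rightarrow t$, witnessed by $p(x,y,z)=t(x,z)$.
\item[(R2)] $y\Rightarrow x$, witnessed by $p(x,y,z)=y$.
\item[(R3)] If $t_i\Rightarrow t_i'$ for $i=1,\dots,r$, witnessed by $p_i$, and $g$ is an $r$-ary term, then $g(t_1,\dots,t_r)\Rightarrow g(t'_1,\dots,t'_r)$, witnessed by $g(p_1,\dots,p_r)$.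
\end{enumerate}
So the edge from $y$ to $x$ is always present, and $n$-permutability asks for a way back in $n-1$ steps.

To refute $n$-permutability it suffices to find one algebra in which the way back is missing. A binary relation $\to$ on an algebra $A$ is \emph{compatible} if $a_i\to a_i'$ for all $i$ implies $\sigma(a_1,\dots,a_r)\to\sigma(a'_1,\dots,a'_r)$ for every basic operation $\sigma$, and hence for every term operation. For tuples, $t\to t'$ means $t_i\to t'_i$ for all $i$.

\begin{lemma}\label{lem:crit}
Let $\mathcal V$ be $n$-permutable, let $\to$ be a reflexive compatible relation on an algebra $A\in\mathcal V$, and let $b\to a$. Then there is a $\to$-walk from $a$ to $b$ with $n-1$ edges.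
\end{lemma}

\begin{proof}
We have $(a,b,b)\to(a,a,b)$, so $p_i(a,b,b)\to p_i(a,a,b)$ for the terms of Theorem~\ref{thm:HM}, and
$a=p_1(a,b,b)\to p_1(a,a,b)=p_2(a,b,b)\to\dots\to p_{n-1}(a,a,b)=b$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(3)]
Let $f=\bigvee_{i=1}^k\bigwedge_{j\ne i}x_j$. Substitute $y$ in position $p$ and $x$ elsewhere. The $p$-th joinand becomes $x$. Every other joinand involves $y$ and, since $k\ge3$, at least one $x$, so it becomes $x\wedge y$. The join is $x$, so $f$ is a $k$-ary NU term of lattices and of distributive lattices; the basic operation is an NU term of $\mathcal N_k$. The two-element lattice is distributive, and $(\{0,1\};f)\in\mathcal N_k$. On both algebras $\le$ is reflexive and compatible, $0\le1$, and there is no $\le$-walk of any length from $1$ to $0$. By Lemma~\ref{lem:crit} none of the three varieties is $m$-permutable for any $m\ge2$.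
\end{proof}

\section{The varieties $\mathcal V_{n,k}$}\label{sec:V}

\subsection*{The idea for $n=k=3$}
A variety is $3$-permutable when some binary term $r$ satisfies $x\Rightarrow r\Rightarrow y$. We want operations that supply such a walk only if they are handed suitable extra arguments, which we call keys. As a first attempt, take binary terms $P$ and $T$ and $4$-ary operations $s_1,s_2$ with
\[
s_1(x,y,y,P)\approx x,\qquad s_1(x,x,y,u)\approx s_2(x,y,y,u),\qquad s_2(x,x,y,T)\approx y,
\]
where $u$ is a variable. If a binary term $u$ satisfies $P\Rightarrow u\Rightarrow T$, then (R1)--(R3) give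
\[
x\approx s_1(x,y,y,P)\Rightarrow s_1(x,x,y,u)\approx s_2(x,y,y,u)\Rightarrow s_2(x,x,y,T)\approx y .
\]
So $3$-permutability follows from the existence of a midpoint $u$ between the keys. We need a situation in which the midpoint is missing but a majority term $f$ creates it. A majority term turns pairwise common successors into a common successor. Suppose there are three keys $P_1,P_2,P_3$ and terms $e_1,e_2,e_3$ with $P_i\Rightarrow e_j\Rightarrow T$ for $i\ne j$, as in Figure~\ref{fig:keys}. No $e_j$ is given as a successor of all three keys, but $u=f(e_1,e_2,e_3)$ is one:
\[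
P_1\approx f(e_1,P_1,P_1)\Rightarrow u,\qquad P_2\approx f(P_2,e_2,P_2)\Rightarrow u,\qquad P_3\approx f(P_3,P_3,e_3)\Rightarrow u ,
\]
and $u\Rightarrow f(T,T,T)\approx T$. We therefore let $s_1$ demand all three keys at once, and let it pass to $s_2$ only when its three key positions agree. The edges $P_i\Rightarrow e_j$ and $e_j\Rightarrow T$ are imposed by ternary operations $\alpha_{ij}$ and $\beta_j$. For larger $n$ we insert further operations $s_l$ that carry $u$ along unchanged. The construction needs an intermediate vertex of the walk at which the midpoint $u$ is demanded, and this is why it starts at $n=3$.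

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\foreach \i in {1,2,3}{
 \node (P\i) at (0,-1.1*\i) {$P_\i$};
 \node (e\i) at (3,-1.1*\i) {$e_\i$};}
\node (T) at (5.5,-2.2) {$T$};
\foreach \i/\j in {1/2,1/3,2/1,2/3,3/1,3/2} \draw[->] (P\i) -- (e\j);
\foreach \j in {1,2,3} \draw[->] (e\j) -- (T);
\end{tikzpicture}
\caption{The edges between binary terms imposed by (D1)--(D3) for $k=3$: the operation $\alpha_{ij}$ witnesses $P_i\Rightarrow e_j$ for $i\ne j$, and $\beta_j$ witnesses $e_j\Rightarrow T$. Any two of the $P_i$ share a midpoint $e_j$ on the way to $T$; no $e_j$ in the picture serves all three.}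
\label{fig:keys}
\end{figure}

\subsection*{The general definition}

\begin{definition}\label{def:V}
Let $n,k\ge3$. The variety $\mathcal V_{n,k}$ has ternary operations $\alpha_{ij}$ ($1\le i\ne j\le k$) and $\beta_j$ ($1\le j\le k$), a $(3+k)$-ary operation $s_1$, and $4$-ary operations $s_2,\dots,s_{n-1}$. Its identities, with indices ranging over all meaningful values, are the following.
\begin{enumerate}
\item[(D1)] $\alpha_{ij}(x,y,y)\approx\alpha_{ij'}(x,y,y)$; this term is denoted $P_i(x,y)$.
\item[(D2)] $\alpha_{ij}(x,x,y)\approx\alpha_{i'j}(x,x,y)\approx\beta_j(x,y,y)$; this term is denoted $e_j(x,y)$.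
\item[(D3)] $\beta_j(x,x,y)\approx\beta_{j'}(x,x,y)$; this term is denoted $T(x,y)$.
\item[(S1)] $s_1(x,y,y,P_1(x,y),\dots,P_k(x,y))\approx x$.
\item[(S2)] $s_1(x,x,y,u,\dots,u)\approx s_2(x,y,y,u)$, and $s_l(x,x,y,u)\approx s_{l+1}(x,y,y,u)$ for $2\le l\le n-2$.
\item[(S3)] $s_{n-1}(x,x,y,T(x,y))\approx y$.
\end{enumerate}
\end{definition}

We write $s_l(a,b,c;u)$ for $s_l(a,b,c,u,\dots,u)$, with $k$ copies of $u$ if $l=1$ and one copy otherwise. Then (S2) reads $s_l(x,x,y;u)\approx s_{l+1}(x,y,y;u)$ for $1\le l\le n-2$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]
Work in $\mathcal V_{n,k}\vee\mathcal W$, let $f$ be a $k$-ary NU term of $\mathcal W$, and put $u=f(e_1,\dots,e_k)$, a binary term in $x,y$. By (D1)--(D3), $\alpha_{ij}$ witnesses $P_i\Rightarrow e_j$ for $j\ne i$, and $\beta_j$ witnesses $e_j\Rightarrow T$. With $e_i$ in position $i$, the NU identity, (R1) and (R3) give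
\[
P_i\approx f(P_i,\dots,P_i,e_i,P_i,\dots,P_i)\Rightarrow f(e_1,\dots,e_k)=u\qquad(1\le i\le k),
\]
and idempotence gives $u\Rightarrow f(T,\dots,T)\approx T$. By (R1) and (R2), $(x,y,y)\Rightarrow(x,x,y)$ coordinatewise, and $u\Rightarrow u$. Hence (R3) yields the edges
\begin{align*}
s_1(x,y,y,P_1,\dots,P_k)&\Rightarrow s_1(x,x,y;u),\\
s_l(x,y,y;u)&\Rightarrow s_l(x,x,y;u)\qquad(2\le l\le n-2),\\
s_{n-1}(x,y,y;u)&\Rightarrow s_{n-1}(x,x,y;T).
\end{align*}
By (S2) each of these $n-1$ edges ends where the next one begins; by (S1) the first begins at $x$, and by (S3) the last ends at $y$. Theorem~\ref{thm:HM} applies.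
\end{proof}

\begin{remark}\label{rem:nplus1}
The NU term saves exactly one step: $\mathcal V_{n,k}$ itself is $(n+1)$-permutable. Indeed, in $\mathcal V_{n,k}$,
\[
x\approx s_1(x,y,y,P_1,P_2,\dots,P_k)\Rightarrow s_1(x,x,y,e_2,e_1,\dots,e_1)\Rightarrow s_1(x,x,y;T),
\]
and the $n-2$ edges $s_l(x,y,y;T)\Rightarrow s_l(x,x,y;T)$, $2\le l\le n-1$, continue from there to $y$, for a total of $n$ edges. A proof of Theorem~\ref{thm:main}(2) must therefore count steps exactly.
\end{remark}

It remains to show that $\mathcal V_{n,k}$ has no walk from $x$ to $y$ with $n-1$ edges. Figure~\ref{fig:keys} does not show all edges. For instance, the keys $P_i$ do have a common successor. The identities (D1)--(D3) with $x=y$ show that $\alpha_{ij}(x,x,x)$ and $\beta_j(x,x,x)$ are all equal to one unary term $h(x)$, and the ternary term $\alpha_{ij}(x,y,y)$ witnesses $P_i\Rightarrow h(x)$. What should fail is the next edge $h(x)\Rightarrow T$, from $\beta_j(x,x,x)$ to $\beta_j(x,x,y)$, which seems to require $x\Rightarrow y$. A midpoint might also be a term built from the $s_l$, with keys nested to any depth. To control all this we need a concrete model in which edges can be analyzed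 by induction.

\section{An algebra $F$ in $\mathcal V_{n,k}$}\label{sec:F}

Fix $n,k\ge3$ and let $L=\{\alpha_{ij}\}\cup\{\beta_j\}$. The elements of $F$ are formal expressions in two generators $\xi,\eta$, designed as normal forms: an operation applied to elements of $F$ produces a new expression unless the identities dictate otherwise. We shall use only that $F\in\mathcal V_{n,k}$, together with the explicit description of its operations.

The identities dictate the following. The laws (D1)--(D3) identify certain values of the operations in $L$. The laws (S1) and (S3) make $s_1$ and $s_{n-1}$ return one of their arguments on certain tuples. Putting $x=y$ in (S1) gives $s_1(x,x,x;h(x))\approx x$, and (S2) propagates this to $s_l(x,x,x;h(x))\approx x$ for all $l$. Finally (S2) identifies $s_l(b,b,c;u)$ with $s_{l+1}(b,c,c;u)$; for $b=c$ these identifications chain together, and all $s_l(b,b,b;u)$ coincide.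

\subsection*{The set $F$}
We define $F$ by recursion on size. Expressions are equal only if they are identical. An \emph{$l$-tuple} ($1\le l\le n-1$) is a tuple over $F$ of the arity of $s_l$, and $(a,b,c;u)$ denotes the $l$-tuple $(a,b,c,u,\dots,u)$, with $l$ given by the context. The elements of $F$ are of three sorts.

\emph{Generators}: $\xi$ and $\eta$.

\emph{$D$-elements}: $h(x)$; $P_i(x,y)$, $e_j(x,y)$, $T(x,y)$ for $x\ne y$; and $[\lambda;p,q,s]$ for $\lambda\in L$, $p\ne q$, $q\ne s$. We abbreviate $P_i(x,x)=e_j(x,x)=T(x,x)=h(x)$.

An $l$-tuple $t$ is \emph{$l$-collapsing with value $a$} if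
\[
t=\begin{cases}
(a,w,w,P_1(a,w),\dots,P_k(a,w))\text{ for some }w, & l=1,\\
(a,a,a,h(a)), & 2\le l\le n-2,\\
(w,w,a,T(w,a))\text{ for some }w, & l=n-1.
\end{cases}
\]
Its entries from the fourth on are its \emph{keys}; they are $D$-elements. The value is
\begin{equation}\label{eq:value}
\text{the first entry of $t$ if $l\ne n-1$, and the third entry of $t$ if $l\ne1$.}
\end{equation}
Since $n\ge3$, at least one of the two alternatives applies to each $l$.

\emph{$S$-elements}: the \emph{$m$-elements} $m_l(b,c,u)$ for $1\le l\le n-2$ and $b\ne c$; the \emph{$\mu$-elements} $\mu(b,u)$ for $u\ne h(b)$; and the \emph{pure} elements $\langle l;t\rangle$, where $1\le l\le n-1$ and $t$ is an $l$-tuple that is not $l$-collapsing, is not of the form $(b,b,c;u)$ if $l\le n-2$, and is not of the form $(b,c,c;u)$ if $l\ge2$. We abbreviate $m_l(b,b,u)=\mu(b,u)$.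

Generators have size $1$; the size $|z|$ of any other expression $z$ is $1$ plus the sum of the sizes of its arguments in $F$. All side conditions concern only these arguments, so the recursion is legitimate. Generators and $D$-elements are called \emph{atoms}; thus every element of $F$ is either an atom or an $S$-element.

\subsection*{The operations in $L$}
To each $D$-element we assign a subset of $L\times F^3$, its \emph{block}. For $x\ne y$, $p\ne q$, $q\ne s$:
\[
\begin{array}{ll}
h(x): & L\times\{(x,x,x)\},\\
P_i(x,y): & \{(\alpha_{ij};x,y,y): j\ne i\},\\
e_j(x,y): & \{(\alpha_{ij};x,x,y): i\ne j\}\cup\{(\beta_j;x,y,y)\},\\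
T(x,y): & \{(\beta_j;x,x,y):1\le j\le k\},\\
{[\lambda;p,q,s]}: & \{(\lambda;p,q,s)\}.
\end{array}
\]
The blocks partition $L\times F^3$. Indeed, $(\lambda;p,q,s)$ lies in exactly one block: that of $h(p)$ if $p=q=s$; that of $e_j(p,s)$ or $T(p,s)$ if $p=q\ne s$ and $\lambda=\alpha_{ij}$ or $\lambda=\beta_j$, respectively; that of $P_i(p,q)$ or $e_j(p,q)$ if $p\ne q=s$ and $\lambda=\alpha_{ij}$ or $\lambda=\beta_j$, respectively; and that of $[\lambda;p,q,s]$ if $p\ne q$ and $q\ne s$. We identify a $D$-element with its block and define $\lambda(p,q,s)$ to be the block containing $(\lambda;p,q,s)$. Then for all $x,y\in F$, equal or not,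
\[
\alpha_{ij}(x,y,y)=P_i(x,y),\quad \alpha_{ij}(x,x,y)=\beta_j(x,y,y)=e_j(x,y),\quad \beta_j(x,x,y)=T(x,y).
\]
So (D1)--(D3) hold in $F$, and the terms $P_i,e_j,T$ evaluate to the expressions of the same name.

The third coordinate $s$ is constant on each block $d$; we denote it $\tau(d)$. Thus $\tau(h(x))=x$, $\tau(P_i(x,y))=\tau(e_j(x,y))=\tau(T(x,y))=y$, $\tau([\lambda;p,q,s])=s$, and always $|\tau(d)|<|d|$.

\subsection*{The operations $s_l$}

\begin{lemma}\label{lem:coll}
For $l\le n-2$ the tuple $(b,b,c;u)$ is $l$-collapsing if and only if $b=c$ and $u=h(b)$. For $l\ge2$ the tuple $(b,c,c;u)$ is $l$-collapsing if and only if $b=c$ and $u=h(b)$.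
\end{lemma}

\begin{proof}
The tuple $(b,b,b;h(b))$ is $l$-collapsing for every $l$: take $a=w=b$. Conversely, for $l\le n-2$ an $l$-collapsing tuple has equal second and third entries, and for $l\ge2$ it has equal first and second entries. In both statements this forces $b=c$. An $l$-collapsing tuple beginning with $b,b,b$ has $a=b$ and, for $l\in\{1,n-1\}$, $w=b$; so all its keys equal $h(b)$.
\end{proof}

Let $t$ be an $l$-tuple. If $t$ is $l$-collapsing, $s_l(t)$ is its value. Otherwise
\[
s_l(t)=\begin{cases}
m_l(b,c,u) &\text{if $l\le n-2$ and $t=(b,b,c;u)$,}\\
m_{l-1}(b,c,u) &\text{if $l\ge2$ and $t=(b,c,c;u)$,}\\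
\langle l;t\rangle &\text{in all other cases.}
\end{cases}
\]
The first two clauses overlap only when the first three entries of $t$ are equal, and then both give $\mu(b,u)$; by Lemma~\ref{lem:coll} this expression arises only with $u\ne h(b)$. So $s_l$ is well defined, and it sends non-collapsing tuples to $S$-elements.

\begin{proposition}\label{prop:FinV}
$F\in\mathcal V_{n,k}$.
\end{proposition}

\begin{proof}
We have seen (D1)--(D3). The tuples in (S1) and (S3) are collapsing with values $x$ and $y$. For (S2), let $1\le l\le n-2$. By Lemma~\ref{lem:coll}, $(x,x,y;u)$ is $l$-collapsing if and only if $(x,y,y;u)$ is $(l+1)$-collapsing, namely when $x=y$ and $u=h(x)$. In that case both sides of (S2) equal $x$; otherwise both equal $m_l(x,y,u)$.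
\end{proof}

\subsection*{Labels}
An $S$-element may be a value of several of the operations $s_l$ on non-collapsing tuples. We record which ones by a set $\mathrm{Lab}(z)$ of \emph{labels} and, for $l\in\mathrm{Lab}(z)$, an $l$-tuple $z[l]$:
\[
\begin{array}{lll}
z=\langle l;t\rangle: & \mathrm{Lab}(z)=\{l\}, & z[l]=t;\\
z=m_l(b,c,u),\ b\ne c: & \mathrm{Lab}(z)=\{l,l+1\}, & z[l]=(b,b,c;u),\ \ z[l+1]=(b,c,c;u);\\
z=\mu(b,u): & \mathrm{Lab}(z)=\{1,\dots,n-1\}, & z[l]=(b,b,b;u).
\end{array}
\]
Going through the three clauses in the definition of $s_l$ shows:
\begin{equation}\label{eq:unique}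
\text{if $t$ is not $l$-collapsing and $z=s_l(t)$, then $l\in\mathrm{Lab}(z)$ and $t=z[l]$.}
\end{equation}
Conversely, for $l\in\mathrm{Lab}(z)$ the tuple $z[l]$ is not $l$-collapsing, by Lemma~\ref{lem:coll}, and $s_l(z[l])=z$. The first entry of $z[l]$ does not depend on $l$, and neither does the third; we call them $\pi_1(z)$ and $\pi_3(z)$. Both are smaller than $z$, and $\pi_1(\mu(b,u))=\pi_3(\mu(b,u))=b$.

\section{The edges of $F$}\label{sec:edges}

Let $\to$ be the least compatible relation on $F$ containing the diagonal and the pair $(\eta,\xi)$; compare (R1)--(R3). It is the union of the chain $E_0\subseteq E_1\subseteq\cdots$, where $E_0$ is the diagonal together with $(\eta,\xi)$, and $E_{r+1}$ consists of $E_r$ and all pairs $(\sigma(t),\sigma(t'))$ with $\sigma$ a basic operation and $(t_i,t_i')\in E_r$ for all $i$. By Lemma~\ref{lem:crit} it suffices to show that there is no walk from $\xi$ to $\eta$ with $n-1$ edges.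

We say that an edge $z\to z'$ is
\begin{itemize}
\item a \emph{$G$-edge} if $z,z'$ are generators and $z=z'$ or $(z,z')=(\eta,\xi)$;
\item a \emph{$D$-edge} if $z,z'$ are $D$-elements and there are $(\lambda;t)\in z$, $(\lambda;t')\in z'$ with the same $\lambda$ and $t\to t'$;
\item \emph{flat with label $l$} if $z,z'$ are $S$-elements, $l\in\mathrm{Lab}(z)\cap\mathrm{Lab}(z')$ and $z[l]\to z'[l]$;
\item \emph{up with label $l$} if $z'$ is an $S$-element, $l\in\mathrm{Lab}(z')$, and $t\to z'[l]$ for some $l$-collapsing $t$ with value $z$;
\item \emph{down with label $l$} if $z$ is an $S$-element, $l\in\mathrm{Lab}(z)$, and $z[l]\to t'$ for some $l$-collapsing $t'$ with value $z'$.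
\end{itemize}
An edge may have several types and several labels.

\begin{lemma}\label{lem:types}
Every edge has at least one of the five types.
\end{lemma}

\begin{proof}
We induct on $r$ with $(z,z')\in E_r$. A diagonal pair is a $G$-edge, a $D$-edge or flat, according to the sort of $z$, and $(\eta,\xi)$ is a $G$-edge. Now let $(z,z')=(\sigma(t),\sigma(t'))$ with $(t_i,t'_i)\in E_r$ for all $i$. If $\sigma\in L$, this is a $D$-edge. Let $\sigma=s_l$. If both $t$ and $t'$ are $l$-collapsing, then by \eqref{eq:value} $(z,z')$ is one of the pairs $(t_1,t'_1)$, $(t_3,t'_3)$, so it lies in $E_r$ and the induction hypothesis applies. Otherwise \eqref{eq:unique} shows that the edge is flat, up or down with label $l$, according as neither tuple, only $t$, or only $t'$ is $l$-collapsing.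
\end{proof}

Comparing the sorts of the endpoints in Lemma~\ref{lem:types}, and reading first and third coordinates with the help of \eqref{eq:value}, we obtain the facts used below.
\begin{enumerate}
\item[(A1)] An edge between atoms is a $G$-edge or a $D$-edge; it joins two generators or two $D$-elements. In particular, the only edge from $\xi$ to an atom is $\xi\to\xi$.
\item[(A2)] An edge from an atom to an $S$-element is up. An edge from an $S$-element to an atom is down.
\item[(A3)] If $z\to z'$ is flat, then $\pi_1(z)\to\pi_1(z')$ and $\pi_3(z)\to\pi_3(z')$.
\item[(A4)] If $a\to z$ is up with label $l$, then $a\to\pi_1(z)$ if $l\ne n-1$, and $a\to\pi_3(z)$ if $l\ne1$. If $z\to a$ is down with label $l$, then $\pi_1(z)\to a$ if $l\ne n-1$, and $\pi_3(z)\to a$ if $l\ne1$.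
\end{enumerate}

\begin{example}\label{ex:walk}
Let $n=k=3$, and write $P_i,e_j,T$ for $P_i(\xi,\eta),e_j(\xi,\eta),T(\xi,\eta)$. The walk of Remark~\ref{rem:nplus1} becomes
\[
\xi\ \to\ \langle1;(\xi,\xi,\eta,e_2,e_1,e_1)\rangle\ \to\ m_1(\xi,\eta,T)\ \to\ \eta .
\]
The first edge is up with label $1$, from the collapsing tuple $(\xi,\eta,\eta,P_1,P_2,P_3)$. The second is flat with label $1$, into $(\xi,\xi,\eta,T,T,T)$. The third is down with label $2$, from $(\xi,\eta,\eta,T)$ to the collapsing tuple $(\xi,\xi,\eta,T)$.
\end{example}

The next lemma makes precise the claim that the keys have no useful midpoint among the $D$-elements: a $D$-element $d$ that succeeds all keys of a collapsing tuple contains a smaller element $\tau(d)$ that already succeeds its value.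

\begin{lemma}\label{lem:keys}
Let $d,d'$ be $D$-elements, and let $t$ be an $l$-collapsing tuple with value $a\in F$.
\begin{enumerate}
\item[(a)] If $d\to d'$, then $\tau(d)\to\tau(d')$.
\item[(b)] If $g\to d$ for every key $g$ of $t$, then $a\to\tau(d)$. If $d\to g$ for every key $g$ of $t$, then $\tau(d)\to a$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (A1) the edge is a $D$-edge; read the third coordinates.

(b) If $l\ne1$, the key is $h(a)$ or $T(w,a)$; if $l=1$ and $w=a$, all keys equal $h(a)$. In these cases $\tau(g)=a$ and (a) applies. Let $l=1$ and $w\ne a$, so the keys are $P_1(a,w),\dots,P_k(a,w)$, and suppose that all of them have an edge to $d$. These are $D$-edges, and the block $P_i(a,w)$ consists of the elements $(\alpha_{ij};a,w,w)$. So for every $i$ the block $d$ contains an element $(\alpha_{ij_i};t_i)$ with $(a,w,w)\to t_i$: every $i\in\{1,\dots,k\}$ occurs in $d$ as the first index of some $\alpha$. For $x\ne y$, only the first index $i'$ occurs in $P_{i'}(x,y)$, the first index $j$ does not occur in $e_j(x,y)$, and no $\alpha$ occurs in $T(x,y)$; a block $[\lambda;p,q,s]$ has a single element. Hence $d=h(p)$ for some $p$, and $t_i=(p,p,p)$.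 The first coordinates give $a\to p=\tau(d)$. For the second statement reverse every arrow: each $i$ again occurs as a first index in $d$, so $d=h(p)$, and $(p,p,p)\to(a,w,w)$ gives $\tau(d)=p\to a$.
\end{proof}

All $k$ keys are needed in (b): the elements $P_i(\xi,\eta)$ with $i\ne j$ have edges to $e_j(\xi,\eta)$, and $\tau(e_j(\xi,\eta))=\eta$, but $\xi\not\to\eta$ by (A1).

\section{Short walks can be pushed into the atoms}\label{sec:shadow}

Among atoms, $\xi$ has no successor but itself. So we want to replace the inner vertices of a walk $\xi\to z_1\to\dots\to z_{n-2}\to\eta$ by atoms, passing from $S$-elements to their subexpressions. The induction forces a stronger statement. When we pass to the key argument $u$ of an $m$-element, the edges to be preserved come from $k$ different atoms $P_1(a,w),\dots,P_k(a,w)$, and Lemma~\ref{lem:keys}(b) needs all of them to point to the same replacement. We also need the replacement to be no larger than the original, so that the induction terminates.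

\begin{definition}
A walk $r_1\to\dots\to r_j$ \emph{shadows} a walk $z_1\to\dots\to z_j$ if $|r_i|\le|z_i|$ for all $i$, and for every atom $a$: $a\to z_1$ implies $a\to r_1$, and $z_j\to a$ implies $r_j\to a$.
\end{definition}

Shadowing is transitive. The \emph{total size} of a walk is the sum of the sizes of its vertices.

\begin{proposition}\label{prop:shadow}
Every walk in $F$ with $j$ vertices, $1\le j\le n-2$, is shadowed by a walk consisting of atoms.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2) from Proposition~\ref{prop:shadow}]
Suppose $\mathcal V_{n,k}$ is $n$-permutable. Since $F\in\mathcal V_{n,k}$, the relation $\to$ is reflexive and compatible, and $\eta\to\xi$, Lemma~\ref{lem:crit} gives a walk $\xi\to z_1\to\dots\to z_{n-2}\to\eta$. As $\xi$ and $\eta$ are atoms, Proposition~\ref{prop:shadow} with $j=n-2\ge1$ gives a walk $\xi\to r_1\to\dots\to r_{n-2}\to\eta$ of atoms. By (A1) every vertex of this walk equals $\xi$, including $\eta$, a contradiction.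
\end{proof}

The same argument shows that the bound $j\le n-2$ cannot be raised: by Remark~\ref{rem:nplus1} and Lemma~\ref{lem:crit} there is a walk from $\xi$ to $\eta$ with $n-1$ inner vertices, and these are not shadowed by atoms.

The step of the induction replaces a stretch of flat edges by smaller elements.

\begin{definition}
A \emph{plateau} is a walk $y_1\to\dots\to y_m$ of $S$-elements ($m\ge1$) all of whose edges are flat. A \emph{lowering} of it is a walk $y'_1\to\dots\to y'_m$ in $F$ with $|y'_i|<|y_i|$ for all $i$, such that for every $a\in F$: if $a\to y_1$ is up then $a\to y_1'$, and if $y_m\to a$ is down then $y'_m\to a$.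
\end{definition}

By (A3) and (A4) the natural candidates for a lowering are $\pi_1(y_i)$ and $\pi_3(y_i)$. The former is defeated by up or down edges with label $n-1$, the latter by those with label $1$. The remaining source of smaller elements is the key argument.

\begin{lemma}\label{lem:lower}
Let $y_1\to\dots\to y_m$ be a plateau of $m$-elements $y_i=m_{\kappa_i}(b_i,c_i,u_i)$. Then $u_1\to\dots\to u_m$. If this walk is shadowed by a walk $v_1\to\dots\to v_m$ of atoms, then the plateau has a lowering.
\end{lemma}

\begin{proof}
For every $l\in\mathrm{Lab}(y_i)$, all entries of $y_i[l]$ from the fourth on equal $u_i$. The fourth coordinates of the flat edges give $u_i\to u_{i+1}$. If there is no up edge into $y_1$ and no down edge out of $y_m$, then $\xi\to\dots\to\xi$ is a lowering. So assume there is at least one such edge.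

Let $a\to y_1$ be up with label $l$, say $t\to y_1[l]$ with $t$ $l$-collapsing with value $a$. Then $g\to u_1$ for every key $g$ of $t$. Keys are atoms, so $g\to v_1$ for every key $g$ of $t$. In the same way, if $y_m\to a$ is down, witnessed by a collapsing tuple $t'$ with value $a$, then $v_m\to g$ for every key $g$ of $t'$. By assumption, then, $v_1$ or $v_m$ is joined by an edge to a $D$-element, and (A1) applied along the walk shows that all $v_i$ are $D$-elements. Put $y_i'=\tau(v_i)$. By Lemma~\ref{lem:keys}(a) this is a walk. By Lemma~\ref{lem:keys}(b), $a\to y_1'$ for every up edge $a\to y_1$, and $y'_m\to a$ for every down edge $y_m\to a$. Finally $|\tau(v_i)|<|v_i|\le|u_i|<|y_i|$.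
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:shadow} for $n=3$]
Here $j=1$, the walk is a single element $z$, and the labels are $1$ and $2$. We induct on $|z|$. An atom shadows itself. Let $z$ be an $S$-element, regarded as a plateau with one vertex. By (A2), any lowering $z'$ of $z$ shadows $z$, and an atom shadowing $z'$, which exists by induction, shadows $z$. So it suffices to lower $z$.

If $z=\langle1;t\rangle$, all up and down edges at $z$ have label $1\ne n-1$, and $\pi_1(z)$ is a lowering by (A4). If $z=\langle2;t\rangle$, they have label $2\ne1$, and $\pi_3(z)$ is a lowering. If $z=\mu(b,u)$, then (A4) gives an edge to or from $\pi_1(z)$ or $\pi_3(z)$ for either label, and both equal $b$; so $b$ is a lowering.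

There remains $z=m_1(b,c,u)$ with $b\ne c$, the shape of the middle vertex in the proof of Theorem~\ref{thm:main}(1). Here the coordinates do not help: an up edge $\xi\to z$ with label $1$ and a down edge $z\to\eta$ with label $2$ give only $\xi\to b$ and $c\to\eta$, which hold for $b=\xi$, $c=\eta$. But $|u|<|z|$, so by induction $u$ is shadowed by an atom, and Lemma~\ref{lem:lower} provides a lowering.
\end{proof}

For $n\ge4$ two new points arise. A walk has to be cut so that a plateau is entered by an up edge and left by a down edge. And a plateau may mix elements of different kinds; we show by counting labels that, when the coordinates fail, it consists of $m$-elements only.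

\begin{proof}[Proof of Proposition~\ref{prop:shadow} for $n\ge4$]
We induct on the total size $N$ of the walk $z_1\to\dots\to z_j$, for all $j\le n-2$ simultaneously. If all $z_i$ are atoms, the walk shadows itself. Assume that some $z_i$ is an $S$-element.

\medskip\noindent\emph{Step 1: finding a plateau.} Using Lemma~\ref{lem:types}, choose one type for each edge of the walk. Call an index $p$ an \emph{entry} if $z_p$ is an $S$-element and either $p=1$ or the chosen type of $z_{p-1}\to z_p$ is up. By (A2), the least index of an $S$-element is an entry. Let $p$ be the largest entry, and let $q\ge p$ be largest such that the chosen types of all edges between $z_p$ and $z_q$ are flat. Then $z_p\to\dots\to z_q$ is a plateau. If $q<j$, the edge $z_q\to z_{q+1}$ starts at an $S$-element, so its chosen type is flat, up or down. It is not flat by the choice of $q$, and not up since $q+1>p$ is not an entry. So it is down.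

\medskip\noindent\emph{Step 2: a lowering suffices.} Let $z'_p\to\dots\to z'_q$ be a lowering of the plateau, and put $z'_i=z_i$ for $i<p$ and $i>q$. This is a walk: if $p>1$ then $z_{p-1}\to z_p$ is up, so $z_{p-1}\to z'_p$, and if $q<j$ then $z_q\to z_{q+1}$ is down, so $z'_q\to z_{q+1}$. It shadows the original walk. Indeed, let $a$ be an atom with $a\to z_1$. If $p>1$, then $z'_1=z_1$; if $p=1$, the edge is up by (A2), so $a\to z'_1$. An edge $z_j\to a$ is treated with $q<j$, or $q=j$ and (A2), in the same way. The new walk has total size less than $N$, so it is shadowed by a walk of atoms, and transitivity finishes the proof.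

\medskip\noindent\emph{Step 3: lowering the plateau.} Rename the plateau $y_1\to\dots\to y_m$; then $m\le n-2$ and its total size is at most $N$. Let $I\subseteq\mathrm{Lab}(y_1)$ be the set of labels of up edges into $y_1$, and $O\subseteq\mathrm{Lab}(y_m)$ the set of labels of down edges out of $y_m$. Call $\pi\in\{\pi_1,\pi_3\}$ \emph{good at the start} if $a\to\pi(y_1)$ for every up edge $a\to y_1$, and \emph{good at the end} if $\pi(y_m)\to a$ for every down edge $y_m\to a$. By (A4), $\pi_1$ is good at the start if $n-1\notin I$, $\pi_3$ is good at the start if $1\notin I$, and both are good at the start if $y_1$ is a $\mu$-element. The same holds at the end with $O$ and $y_m$. Since $n\ge4$,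
\begin{equation}\label{eq:notboth}
\text{if $y$ is not a $\mu$-element, $\mathrm{Lab}(y)$ does not contain both $1$ and $n-1$,}
\end{equation}
because $\mathrm{Lab}(y)$ is $\{l\}$ or $\{l,l+1\}$. Hence some $\pi$ is good at the start and some $\pi'$ is good at the end.

\emph{Case 1: one map $\pi$ is good at both ends.} Then $y'_i=\pi(y_i)$ is a walk by (A3), and it is a lowering.

\emph{Case 2: some $y_i$ is a $\mu$-element $\mu(b,u)$.} Take $\pi$ good at the start and $\pi'$ good at the end, and put $y'_r=\pi(y_r)$ for $r\le i$ and $y'_r=\pi'(y_r)$ for $r\ge i$. The two definitions agree at $r=i$, where both give $b$. By (A3) this is a walk, and it is a lowering.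

\emph{Case 3: neither Case 1 nor Case 2 holds.} Since $\pi_1$ fails at some end, $n-1\in I\cup O$; since $\pi_3$ fails at some end, $1\in I\cup O$. No $y_i$ is a $\mu$-element, so by \eqref{eq:notboth} neither $I$ nor $O$ contains both labels. Thus there are $l_0\in I$ and $l_m\in O$ with $\{l_0,l_m\}=\{1,n-1\}$. For $1\le i\le m-1$ let $l_i$ be a label of the flat edge $y_i\to y_{i+1}$. Then $l_{i-1},l_i\in\mathrm{Lab}(y_i)$ for $1\le i\le m$, so $|l_i-l_{i-1}|\le1$, and
\[
n-2=|l_m-l_0|\le\sum_{i=1}^m|l_i-l_{i-1}|\le m\le n-2 .
\]
Equality holds throughout, so $|l_i-l_{i-1}|=1$ for every $i$. Each $y_i$ has two different labels, so it is not pure; hence $y_i=m_{\kappa_i}(b_i,c_i,u_i)$ is an $m$-element. By Lemma~\ref{lem:lower}, $u_1\to\dots\to u_m$ is a walk. It has at most $n-2$ vertices and total size less than $N$, so by the induction hypothesis it is shadowed by a walk of atoms, and Lemma~\ref{lem:lower} gives a lowering.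
\end{proof}

This completes the proof of Theorem~\ref{thm:main}. The bound on the number of vertices is used in the displayed inequality: to travel from label $1$ to label $n-1$ in $n-2$ vertices, a plateau must change label at every vertex, and it has no time to stop at a pure element, where the $k$ key positions of $s_1$ could differ. With one more vertex it has; in Example~\ref{ex:walk} the two inner vertices form a plateau with label sequence $1,1,2$.

\section{Relation to the known results}\label{sec:known}

This section is not used in the proofs. An equation is linear if each side contains at most one occurrence of an operation symbol; (S1) and (S3) are not linear, so there is no conflict with the theorem of Opr\v{s}al. The variety $\mathcal V_{n,k}$ is not idempotent, since $\alpha_{ij}(\xi,\xi,\xi)=h(\xi)\ne\xi$ in $F$, so there is no conflict with the theorem of Valeriote and Willard. By Remark~\ref{rem:nplus1}, $\mathcal V_{n,k}$ moreover satisfies the condition ``$n$-permutable for some $n$'' on its own.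

For Sequeira's theorem the convention on depth matters. Let the depth of $g(t_1,\dots,t_m)$ be one more than the largest depth of the $t_i$. If variables are given depth $0$, then every variety is term equivalent to one axiomatized by equations of depth at most $2$. To see this, add for every $r$ and every $r$-ary term $t$ an $r$-ary symbol $f_t$, and take as axioms
\[
f_{x_i}(\vec x)\approx x_i,\qquad f_{g(t_1,\dots,t_m)}(\vec x)\approx g(f_{t_1}(\vec x),\dots,f_{t_m}(\vec x)),\qquad f_t(\vec x)\approx f_{t'}(\vec x),
\]
the last for each identity $t\approx t'$ of the variety. The first two groups yield $f_t(\vec x)\approx t(\vec x)$ by induction on $t$, so the new symbols are definable and the last group is equivalent to the original identities. Under that convention the theorem would already settle the case $n=3$ for all varieties. It must therefore be read with variables having depth $1$, and then (S1) has depth $3$.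

\begin{thebibliography}{9}
\bibitem{pmc} \emph{Prime Maltsev Conditions}, \texttt{https://ms.mcmaster.ca/\textasciitilde matt/publications/chicco-thesis.pdf}.
\end{thebibliography}
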